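# Subelliptic harmonic maps that agree on an open set and differ elsewhere

All objects in these notes are $C^\infty$ unless something else is said.

## 1. Waves on the Heisenberg group

On $\mathbb R^3$ with coordinates $(x,y,t)$ take the vector fields
$$X=\partial_x,\qquad Y=\partial_y+x\,\partial_t,\qquad T=\partial_t,\qquad [X,Y]=T,$$
and the operator $L=X^2+Y^2$. It contains only two directions out of three; the third comes back through the bracket. Here are some solutions of $Lu=0$: the functions $x$ and $y$; the function $t$, since $Xt=0$, $Yt=x$, $Yx=0$; the functions $xy$ and $x^2-y^2$.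

We look for richer solutions by separating variables. Let $\vartheta=\mu y-\Lambda t$ with constants $\mu,\Lambda$, and put $u=v(x)\cos\vartheta$. Then $X\vartheta=0$ and
$$Y\vartheta=\mu-\Lambda x=:s(x),\qquad Ys=0,\qquad X^2u=v''\cos\vartheta,\qquad Y^2u=-s^2v\cos\vartheta .$$
Hence
$$Lu=0\iff v''=s^2v. \tag{1.1}$$
For $\Lambda=0$ this gives the classical $e^{\pm\mu x}\cos\mu y$. For $\Lambda>0$ the rate $s$ depends on $x$. Work where $s>0$, and start with $v>0$, $v'=sv$ at a left endpoint. With $r=v'/v$ and $d=r-s$, (1.1) becomes $r'=s^2-r^2$, so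
$$d'=\Lambda-d(2s+d),\qquad d=0\text{ at the start}.$$
Where $d=0$ we have $d'>0$, and where $d=\sqrt\Lambda$ we have $d'<0$; so $0\le d\le\sqrt\Lambda$. Thus $v$ grows to the right at logarithmic rate $s$, up to the error $\sqrt\Lambda$.

**Can such a solution vanish on an open set?** A single wave cannot, unless it is zero: $v\cos\vartheta=0$ on an open set forces $v=0$ on an interval, and then $v\equiv0$ by uniqueness for (1.1). A finite sum $\sum v_k(x)\cos(\mu_ky-\Lambda_kt)$ with pairwise distinct $\pm(\mu_k,\Lambda_k)$ cannot either: for fixed $x$ the cosines are linearly independent on every open set of the $(y,t)$-plane (they are real analytic, and distinct exponentials are independent), so each $v_k$ vanishes on an interval.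

Now imagine infinitely many waves that take turns. Moving left toward $x=0$, wave $k$ is in charge for a while and decays; then wave $k+1$ takes over; and so on, infinitely often before $x=0$ is reached. When wave $k$ and wave $k+1$ have equal size at a point, wave $k+1$ dominates on the left of that point precisely when it decays more slowly there, that is, when its rate is smaller. If $\Lambda=0$ this is hopeless. The rates are then constants $\mu_k$, and each takeover needs $\mu_{k+1}<\mu_k$, so the total decay over a length $b$ is at most the factor $e^{-\mu_{k_0}b}$, where $k_0$ is the first wave. But if $\Lambda_k>0$, then $s_k(x)=\mu_k-\Lambda_kx$ increases as we move left: wave $k+1$ can enter with a smaller rate than wave $k$, and grow steep while it is in charge. The rates can thus tend to infinity, and the amplitude can reach $0$ to infinite order at $x=0$. The nonzero bracket makes room for this.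

So one may hope for an object that solves an equation like $Lu=0$, is zero for $x\le0$, and is not zero for $x>0$. The next section says for which class of equations this is a question worth asking.

## 2. Pseudohermitian energy and the unique continuation conjecture

**Definition (CR manifold, contact form).** A CR manifold of CR dimension $n$ is a manifold $M$ of dimension $2n+1$ with a subbundle $H(M)\subset TM$ of rank $2n$ (the Levi distribution) and a complex structure $J$ on $H(M)$, such that $T_{1,0}=\{V-iJV:V\in H(M)\}$ is involutive: brackets of its sections are again sections. We take the convention $d\theta(V,W)=V\theta(W)-W\theta(V)-\theta([V,W])$. The manifold is strictly pseudoconvex if there is a 1-form $\theta$ with $\ker\theta=H(M)$ whose Levi form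
$$G_\theta(V,W)=(d\theta)(V,JW),\qquad V,W\in H(M),$$
is positive definite. Such a $\theta$ is a contact form, and $M$ is oriented by $\theta\wedge(d\theta)^n$. If $n=1$, then $T_{1,0}$ has complex rank one, so involutivity is automatic.

**Example.** On $\mathbb R^3$ let $\theta_0=dt-x\,dy$. Then $\theta_0(X)=\theta_0(Y)=0$ and $d\theta_0=-dx\wedge dy$, so $d\theta_0(X,Y)=-1$ and $\theta_0\wedge d\theta_0=-dx\wedge dy\wedge dt$. With $JX=-Y$, $JY=X$ we get $G_{\theta_0}(X,X)=d\theta_0(X,-Y)=1$, $G_{\theta_0}(Y,Y)=d\theta_0(Y,X)=1$, $G_{\theta_0}(X,Y)=d\theta_0(X,X)=0$: the fields $X,Y$ are orthonormal.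

**Definition (subelliptic harmonic map).** Let $M$ be connected, strictly pseudoconvex, with such a $\theta$, and let $(N,g)$ be a Riemannian manifold. A map $\phi:M\to N$ is subelliptic harmonic (also: pseudoharmonic) if it is a critical point of
$$E(\phi)=\frac12\int_M\operatorname{trace}_{G_\theta}(\phi^*g)\,\theta\wedge(d\theta)^n .$$
If $M$ is not compact, we take critical points with respect to compactly supported variations, that is, for the energy $E_\Omega$ over every relatively compact domain $\Omega$.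

If $\phi_\epsilon$ is a variation of $\phi$ with variation field $W$, and $(E_l)$ are local $G_\theta$-orthonormal frames of $H(M)$, the usual computation ($\nabla_{\partial_\epsilon}d\phi_\epsilon(E_l)=\nabla_{E_l}\partial_\epsilon\phi_\epsilon$) gives
$$\frac d{d\epsilon}\Big|_0E(\phi_\epsilon)=\int\sum_l\langle\nabla_{E_l}W,d\phi(E_l)\rangle\,\theta\wedge(d\theta)^n. \tag{2.1}$$
It is linear in $W$ and depends on the variation only through $W$.

**Example.** In the example above with $N=\mathbb R$, $E(u)=\frac12\int\big((Xu)^2+(Yu)^2\big)dx\,dy\,dt$. As $X$ and $Y$ are divergence free for $dx\,dy\,dt$, the critical points are the solutions of $Lu=0$: those of Section 1.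

For ordinary harmonic maps between Riemannian manifolds, unique continuation holds (J.H. Sampson): two harmonic maps that coincide on a nonempty open subset coincide everywhere. The paper "Subelliptic Harmonic Morphisms" is the source of the following question.

**Conjecture.** Let $\phi,\psi:M\to N$ be subelliptic harmonic maps from a strictly pseudoconvex CR manifold $M$ into a Riemannian manifold $N$. If $\phi=\psi$ on a nonempty open subset $A\subseteq M$, then $\phi=\psi$ on $M$.

The conjecture is false. We prove two theorems.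

**Theorem 1.** There are an open slab $M\subset\mathbb R^3$, a strictly pseudoconvex CR structure on $M$ with $n=1$, a contact form $\theta$ with $G_\theta>0$, and a bounded smooth $u:M\to\mathbb R$ which is subelliptic harmonic, vanishes on a nonempty open set, and is not identically $0$. So $\phi=u$, $\psi=0$ violate the conjecture. Moreover, for every Riemannian manifold $N$ with $\dim N\ge1$ there are two different subelliptic harmonic maps $M\to N$ that coincide on a nonempty open set.

**Theorem 2.** For every $n\ge1$ let $M^{2n+1}$ be the compact Heisenberg nilmanifold of Section 6 with its standard CR structure and contact form. There is a complete metric $g$ on $N=M\times\mathbb R^{2^{n+1}}$ and there are two embeddings $\phi,\psi:M\to(N,g)$, homotopic to each other and both subelliptic harmonic, with $\phi=\psi$ on a nonempty open set and $\phi\ne\psi$.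

Nothing is claimed about $N=\mathbb R$ for $n\ge2$.

## 3. Gluing waves, and the flux equation $A\nabla u=F$

Let $U_k=v_k\cos\vartheta_k$ be waves as in (1.1), and let $\chi_k(x)$ be cutoffs that switch wave $k$ on and off. The first thing to try is $u=\sum\chi_kU_k$. With $r_k=v_k'/v_k$,
$$Lu=\sum(\chi_k''+2\chi_k'r_k)\,v_k\cos\vartheta_k,$$
which is not zero on the zones where $\chi_k'\ne0$. Here the attempt stops: with the operator $L$ fixed, we would have to repair $u$ by a correction $w$ with $Lw=-Lu$ that also vanishes for $x<0$, and nothing in the construction provides one. But the conjecture allows every CR structure and every contact form, so we may change the operator instead. The next lemma says how much freedom there is when $n=1$. Write $\nabla w=(Xw,Yw)$ and $H=\operatorname{span}(X,Y)=\ker\theta_0$.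

**Lemma 1.** Let $M\subset\mathbb R^3$ be an open slab $\{a<x<b\}$ and $A$ a smooth function on $M$ with values in the positive definite symmetric $2\times2$ matrices. There are a complex structure $J$ on $H$ and a contact form $\theta$ making $M$ a strictly pseudoconvex CR manifold with $G_\theta>0$, such that for all real $w$ and relatively compact $\Omega$
$$E_\Omega(w)=\frac12\int_\Omega\nabla w\cdot A\nabla w\,dx\,dy\,dt .$$

*Proof.* If $\theta=\lambda\theta_0$ with $\lambda>0$, then $\theta\wedge d\theta=\lambda^2\theta_0\wedge d\theta_0$. If $G$ is the matrix of $G_\theta$ in the basis $(X,Y)$, the trace of $dw\otimes dw$ is $\nabla w\cdot G^{-1}\nabla w$. So we want $\lambda^2G^{-1}=A$. Also $|d\theta(X,Y)|=\lambda$ must be the $G$-area $\sqrt{\det G}=\lambda^2/\sqrt{\det A}$. This forces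
$$\theta=\sqrt{\det A}\;\theta_0,\qquad G=(\det A)A^{-1},\qquad \det G=\det A .$$
Make these choices. Since $\theta_0|_H=0$, $d\theta|_H=\sqrt{\det A}\,d\theta_0|_H$, so $|d\theta(X,Y)|=\sqrt{\det G}$ and $d\theta|_H$ is the area form of $G$ for one orientation of $H$. Let $J$ be the $G$-rotation by $+90^\circ$ for that orientation. Then $J^2=-1$, and since the area form is $G(J\,\cdot,\cdot)$, $d\theta(V,JW)=G(JV,JW)=G(V,W)$. So $G_\theta=G>0$. As $n=1$, involutivity is automatic. Finally $\operatorname{trace}_{G_\theta}(dw\otimes dw)=\nabla w\cdot A\nabla w/\det A$ and $\theta\wedge d\theta=(\det A)\,\theta_0\wedge d\theta_0$; the product has the stated form. $\square$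

For $\eta\in C_c^\infty(M)$, since $X,Y$ are divergence free,
$$\frac d{d\epsilon}\Big|_0E(w+\epsilon\eta)=\int A\nabla w\cdot\nabla\eta\,dx\,dy\,dt=-\int\eta\,\big(X(A\nabla w)_1+Y(A\nabla w)_2\big)dx\,dy\,dt. \tag{3.1}$$
So we need a $u$ and a positive definite $A$ for which the flux $F=A\nabla u$ satisfies $XF_1+YF_2=0$.

A scalar $A=aI$ is not enough. The equation would be $\nabla u\cdot\nabla\log a=-Lu$, so along an integral curve of the horizontal field $(Xu)X+(Yu)Y$ the function $\log a$ changes by $-\int Lu$; to have $a=1$ on both sides of a cutoff zone, this integral would have to vanish on every integral curve crossing the zone, which we have no way to arrange. With matrices there is nothing to integrate: we first find a divergence-free flux $F$ close to $e=\nabla u$, and then solve $Ae=F$ by pointwise algebra.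

**Lemma 2.** For $e,f\in\mathbb R^2$, $e\ne0$, put
$$A(e,f)=I+\frac{f\otimes e+e\otimes f}{|e|^2}-\frac{(e\cdot f)\,e\otimes e}{|e|^4},\qquad (a\otimes b)z=a\,(b\cdot z).$$
Then $A$ is symmetric, $Ae=e+f$, $A(\lambda e,\lambda f)=A(e,f)$ for $\lambda>0$, and $\|A-I\|\le3|f|/|e|$.

*Proof.* $Ae=e+f+\frac{(e\cdot f)e}{|e|^2}-\frac{(e\cdot f)e}{|e|^2}=e+f$; the rest is visible. $\square$

So the error $f=F-e$ must be small compared with $|e|=|\nabla u|$, and so must all its derivatives, since infinitely many zones accumulate at $x=0$ and $A$ has to be smooth there. The remedy is to cut off wave $k$ only where another wave $j$ is enormously larger. Then $f$ has the size of wave $k$, and $e$ has the size of wave $j$.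

## 4. A ladder of waves and its crossings

This section builds the functions $v_k$ and the cutoffs for both theorems. Fix $n\ge1$ and $\kappa=n-1$ (for Theorem 1, $\kappa=0$). For $k\ge1$ put
$$\Lambda_k=4k^8,\quad s_k(x)=4k^8\big(\tfrac1k-x\big)\ (s_k'=-\Lambda_k),\quad x_k=\tfrac1{k+2},\quad\varepsilon_k=\tfrac1{4k^2},$$
$$F_k=[x_k-\varepsilon_k,x_k+\varepsilon_k],\qquad J_k=[x_k-\varepsilon_k,\;x_{k-1}+\varepsilon_{k-1}].$$
Wave $k$ will live on $J_k$, and waves $k,k+1$ will cross at $x_k$, inside $F_k$. Let $k_0$ be a large integer, enlarged finitely often below; $k\ge k_0-1$ in (a)–(c).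

**Step 1: geometry of the ladder.**

* (a) $x_k-\varepsilon_k>0$ and $x_k+\varepsilon_k<x_{k-1}-\varepsilon_{k-1}$, because $x_{k-1}-x_k=\frac1{(k+1)(k+2)}\sim k^{-2}$ while $\varepsilon_k+\varepsilon_{k-1}\sim\frac12k^{-2}$. Hence the $F_k$ are disjoint, $J_k\cap J_{k+1}=F_k$ and $J_k\cap J_{k+2}=\emptyset$.
* (b) $2k^6\le s_k\le10k^6$ on $J_k$. Indeed $s_k(x_k)=\frac{8k^7}{k+2}$, $s_k(x_{k-1})=\frac{4k^7}{k+1}$, and $4k^8\varepsilon_k=k^6$, $4k^8\varepsilon_{k-1}\sim k^6$. So the extreme values of $s_k/k^6$ on $J_k$ tend to $9$ (left end) and $3$ (right end).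
* (c) $s_k-s_{k+1}\ge k^6$ on $F_k$: there $s_k/k^6$ lies asymptotically in $[7,9]$, and, as $s_{k+1}(x_k)=\frac{4(k+1)^7}{k+2}$, $s_{k+1}/k^6$ lies asymptotically in $[3,5]$.

So at the crossing $x_k$ the rate of wave $k$ is near $8k^6$ and that of wave $k+1$ near $4k^6$; traveling left, wave $k+1$ steepens to about $8(k+1)^6$ before the next crossing.

**Step 2: the profiles, and two-sided control of their rates.** Let $v_k$ solve
$$v_k''=(s_k^2+\kappa\Lambda_k)v_k\ \text{ on }J_k,\qquad v_k>0,\ v_k'=s_kv_k\ \text{ at the left endpoint}.$$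
As long as $v_k>0$ we have $v_k''>0$, so $v_k'$ stays positive and $v_k$ increases; hence $v_k$ is positive, convex and increasing on $J_k$. Put $r_k=v_k'/v_k$ and $d=r_k-s_k$. From
$$r_k'=s_k^2+\kappa\Lambda_k-r_k^2 \tag{4.1}$$
we get $d'=\kappa\Lambda_k+\Lambda_k-2s_kd-d^2=n\Lambda_k-d(2s_k+d)$, and $d=0$ at the left endpoint. Where $d=0$, $d'>0$; hence $d\ge0$. Where $d=nk^2$, $d(2s_k+d)>nk^2\cdot4k^6=n\Lambda_k$ by (b), so $d'<0$; hence $d\le nk^2$. With (c), for $k_0$ large,
$$s_k\le r_k\le s_k+nk^2\ \text{ on }J_k,\qquad r_k-r_{k+1}\ge k^6-n(k+1)^2\ge\tfrac12k^6\ \text{ on }F_k. \tag{4.2}$$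

**Step 3: normalization and flatness at $x=0$.** Normalize by $v_{k_0}(x_{k_0})=1$ and $v_{k+1}(x_k)=v_k(x_k)$. By (4.2) and (b), $r_k\ge2k^6$ on $[x_k,x_{k-1}]$, an interval of length $\frac1{(k+1)(k+2)}$. So for $k>k_0$
$$v_k(x_k)\le v_k(x_{k-1})\,e^{-2k^6/((k+1)(k+2))}\le v_{k-1}(x_{k-1})\,e^{-k^4},$$
and therefore $v_k(x_k)\le e^{-k^4}$. On $F_{k-1}$ the quotient $v_k/v_{k-1}$ has logarithmic derivative $r_k-r_{k-1}<0$ and equals $1$ at $x_{k-1}$; so $v_k\le v_{k-1}$ on $F_{k-1}\cap\{x\ge x_{k-1}\}$. As $v_k,v_{k-1}$ increase and $x_{k-1}+\varepsilon_{k-1}<x_{k-2}$,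
$$\sup_{J_k}v_k=v_k(x_{k-1}+\varepsilon_{k-1})\le v_{k-1}(x_{k-2})=v_{k-2}(x_{k-2})\le e^{-(k-2)^4}\qquad(k\ge k_0+3). \tag{4.3}$$

**Step 4: cutoffs far from the crossings.** Put
$$D_{k,k+1}=[x_k-\varepsilon_k,\,x_k-\tfrac{\varepsilon_k}2],\qquad D_{k,k-1}=[x_{k-1}+\tfrac{\varepsilon_{k-1}}2,\,x_{k-1}+\varepsilon_{k-1}].$$
These are the places where wave $k$ is cut off while wave $j=k\pm1$ is dominant. Rescaling one fixed step function, choose $\chi_k(x)\in[0,1]$ supported in $J_k$, equal to $1$ on $[x_k-\frac{\varepsilon_k}2,x_{k-1}+\frac{\varepsilon_{k-1}}2]$, with $\operatorname{supp}\chi_k'\subset\operatorname{int}D_{k,k+1}\cup\operatorname{int}D_{k,k-1}$ and $|\chi_k^{(m)}|\le C_mk^{2m}$. For $k=k_0$ there is no cutoff on the right: $v_{k_0}$ is used up to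
$$b:=x_{k_0-1},$$
with $\chi_{k_0}=1$ there. So only the $D_{k,j}$ with $k,j\ge k_0$, $j=k\pm1$, occur. They are pairwise disjoint ($D_{k,k+1}$ and $D_{k+1,k}$ are the left and right quarters of $F_k$). By (a), on $D_{k,j}$ only the waves $k,j$ are present, and $\chi_j=1$ there.

Every point of $D_{k,k+1}$ lies in $F_k$, to the left of $x_k$ at distance $\ge\varepsilon_k/2$; every point of $D_{k,k-1}$ lies in $F_{k-1}$, to the right of $x_{k-1}$ at distance $\ge\varepsilon_{k-1}/2$. Integrating the second part of (4.2) from the point where $v_k=v_j$ gives $v_k/v_j\le e^{-\frac{\varepsilon_k}2\cdot\frac{k^6}2}=e^{-k^4/16}$ in the first case, and $v_k/v_j\le e^{-(k-1)^4/16}$ in the second. With (c), on $D_{k,j}$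
$$\frac{v_k}{v_j}\le e^{-(k-1)^4/16},\qquad|s_j-s_k|\ge(k-1)^6. \tag{4.4}$$

**Remark (why not near the crossing).** Let $\kappa=0$ and $U_k=v_k\cos\vartheta_k$, $\vartheta_k=4k^7y-4k^8t$. The quotient $\frac{r_kv_k}{r_{k+1}v_{k+1}}$ is $>1$ at $x_k$. At the left end of $F_k$ it is at most $6\,e^{-k^4/8}<1$, by (4.2) and (b), for $k_0$ large. So it equals $1$ at some $x\in F_k$. The linear forms $\vartheta_k,\vartheta_{k+1}$ in $(y,t)$ are independent, so at this $x$ there are points with $\vartheta_k=0$, $\vartheta_{k+1}=\pi$. There $\nabla(U_k+U_{k+1})=(r_kv_k-r_{k+1}v_{k+1},0)=0$. Where $\nabla u=0$, the equation $A\nabla u=F$ can be solved only if $F=0$. Where the two waves are comparable, $\nabla u$ may have such zeros; on the $D_{k,j}$ it will not.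

**Step 5: a calculus for "polynomial in $k$" and "exponentially small in $k$".** Let $(E_i)$ be the global frame in use: $X,Y,T$ in Section 5, and $X_a,Y_a,T$ in Sections 6–11. In both cases one member ($X$, respectively $X_1$) acts on functions of $x$ as $d/dx$ and the others annihilate them. A family of functions indexed by $k$ (over $J_k$) or by $(k,j)$, $j=k\pm1$ (over $D_{k,j}$), is **tame** if for each $m\ge0$ all $m$-fold iterated frame derivatives are bounded by $C_mk^{p_m}$. It is **negligible** if they are bounded by $C_mk^{p_m}e^{-(k-1)^4/16}$. Here $C_m,p_m$ depend neither on $k$ nor on $k_0$. Powers of $j$ and $k$ are comparable. For instance, $\cos\vartheta_k$ is tame, because $X\vartheta_k=0$, $Y\vartheta_k=s_k$, $T\vartheta_k=-\Lambda_k$. A negligible family is smaller than any given constant once $k_0$ is large.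

* (T1) Frame derivatives, sums and products of tame families are tame; tame times negligible is negligible. This is the Leibniz rule.
* (T2) If $f$ is tame and $|f|\ge c>0$ with $c$ independent of $k,k_0$, then $1/f$ is tame. For an iterated derivative $E^I$, $I\ne\emptyset$, apply $E^I$ to $f\cdot\frac1f=1$: $E^I(1/f)$ equals $-\frac1f$ times a sum of products of a derivative of $f$ and a derivative of $1/f$ of lower order. Use induction on the order.
* (T3) $s_k,\chi_k,\Lambda_k$ are tame. $r_k$ is bounded by a power of $k$ by (4.2) and (b), and its derivatives are so by induction from (4.1); so $r_k$ is tame. By (b) and (T2), $1/s_k$ is tame. On $D_{k,j}$, $v_k/v_j$ is negligible, by (4.4) and $(v_k/v_j)'=(r_k-r_j)\,v_k/v_j$. The constants are independent of $k_0$, because $r_k$ and the ratios $v_k/v_{k\pm1}$ are.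
* (T4) If $g/v_j^2$ is negligible on $D_{k,j}$, so is $(Eg)/v_j^2$ for every frame field $E$, since $(Eg)/v_j^2=E(g/v_j^2)+2(E\log v_j)\,g/v_j^2$ and $E\log v_j\in\{0,r_j\}$.
* (T5) A smooth function on $\{x>0\}$ all of whose frame derivatives tend to $0$ uniformly as $x\to0^+$ extends smoothly by $0$ to $\{x\le0\}$. Coordinate derivatives are combinations of frame fields with locally bounded smooth coefficients ($\partial_y=Y-xT$, and likewise in the other frame), so all partial derivatives tend to $0$ locally uniformly. By the mean value theorem the extension by $0$ is $C^1$, its first derivatives being the extensions by $0$ of the first derivatives; repeat. In particular (T5) applies to a function that is supported over the sets $D_{k,j}$, smooth for $x>0$, and negligible there, since $k\to\infty$ as $x\to0^+$ on the $D_{k,j}$.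

## 5. A CR structure on a slab with a solution supported in a half (Theorem 1)

Here $n=1$, $\kappa=0$, $M=\{(x,y,t):-1<x<b\}$, with $X,Y,T,\theta_0$ as in Section 2.

**Step 1: define $u$.** Let $\vartheta_k=4k^7y-4k^8t$, so $X\vartheta_k=0$, $Y\vartheta_k=s_k(x)$, $T\vartheta_k=-\Lambda_k$, and $U_k=v_k(x)\cos\vartheta_k$. By (1.1), $(X^2+Y^2)U_k=0$. Put
$$u=\sum_{k\ge k_0}\chi_kU_k\ (x>0),\qquad u=0\ (x\le0).$$
For $x>0$ the sum is locally finite and smooth. Every frame derivative of $\chi_kU_k$ is $v_k$ times a tame function, at most two waves are present at each $x$, and their indices tend to $\infty$ as $x\to0^+$. By (4.3), $e^{-(k-2)^4}$ beats every power of $k$, so all frame derivatives of $u$ tend to $0$, and $u\in C^\infty(M)$ by (T5). Moreover $u$ is bounded, vanishes for $x\le0$, and equals $U_{k_0}\not\equiv0$ for $x_{k_0}+\varepsilon_{k_0}<x<b$.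

**Step 2: a divergence-free flux.** The natural flux is $\sum\chi_k\nabla U_k$, whose divergence is $\sum\chi_k'XU_k$. We compensate in the $Y$-component, where the phase oscillates and can be integrated explicitly. For $x>0$ put
$$R_k=-\chi_k'\frac{r_k}{s_k}v_k\sin\vartheta_k,\qquad\text{so}\quad YR_k=-\chi_k'r_kv_k\cos\vartheta_k=-\chi_k'XU_k .$$
Note that $R_k$ has the support of $\chi_k'$: no integration in $x$ has spread it. Let
$$F=(P,Q_0),\qquad P=\sum\chi_kXU_k,\qquad Q_0=\sum(\chi_kYU_k+R_k).$$
Then
$$XP+YQ_0=\sum\big(\chi_k(X^2+Y^2)U_k+\chi_k'XU_k+YR_k\big)=0. \tag{5.1}$$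

**Step 3: compare $F$ with $\nabla u$.** Let $e=\nabla u$ and $f=F-e$. Since $Xu=\sum(\chi_k'U_k+\chi_kXU_k)$ and $Yu=\sum\chi_kYU_k$,
$$f=\sum(-\chi_k'U_k,\;R_k),$$
supported over the sets $\operatorname{supp}\chi_k'$, which lie in the interiors of the $D_{k,j}$. Over $D_{k,j}$ we have $u=U_j+\chi_kU_k$, hence
$$\frac e{v_j}=(r_j\cos\vartheta_j,-s_j\sin\vartheta_j)+\frac{v_k}{v_j}\big((\chi_k'+\chi_kr_k)\cos\vartheta_k,\,-\chi_ks_k\sin\vartheta_k\big),$$
$$\frac f{v_j}=\frac{v_k}{v_j}\Big(-\chi_k'\cos\vartheta_k,\,-\chi_k'\frac{r_k}{s_k}\sin\vartheta_k\Big).$$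
By (T1)–(T3), $e/v_j$ is tame and $f/v_j$ is negligible. The first term of $e/v_j$ has length $\ge\min(r_j,s_j)=s_j\ge2j^6$, and the second term is negligible; so $|e|/v_j\ge j^6$ for $k_0$ large.

**Step 4: the matrix.** Put $A=A(e,f)$ (Lemma 2) over the $D_{k,j}$ and $A=I$ elsewhere. Where $f=0$, Lemma 2 gives $A(e,0)=I$, so $A-I$ is supported over $\operatorname{supp}\chi_k'$, $A$ is smooth for $x>0$, and $A\nabla u=F$ for $x>0$. By homogeneity $A=A(e/v_j,f/v_j)$; since $|e/v_j|^2$ is tame and $\ge1$, (T1) and (T2) show that $A-I$ is negligible. By (T5), $A\in C^\infty(M)$. For $k_0$ large $\|A-I\|\le\frac12$, so $A$ is positive definite. By (5.1) for $x>0$, trivially for $x<0$, and by continuity at $x=0$,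
$$X\big((A\nabla u)_1\big)+Y\big((A\nabla u)_2\big)=0\quad\text{on }M. \tag{5.2}$$

**Step 5: conclusion for $N=\mathbb R$.** Give $M$ the CR structure and contact form that Lemma 1 attaches to $A$. By (3.1) and (5.2),
$$\int A\nabla u\cdot\nabla\eta\,dx\,dy\,dt=0\qquad\text{for all }\eta\in C_c^\infty(M), \tag{5.3}$$
so $u$ is subelliptic harmonic. So is $0$. They coincide for $x<0$ and differ. The conjecture is disproved.

**Step 6: arbitrary $N$.** Let $\gamma:(-\delta,\delta)\to N$ be an injective unit-speed geodesic (a short one), choose $c>0$ with $c\sup|u|<\delta$, and set $w=cu$, $\phi=\gamma(w)$. For a compactly supported variation with field $W$, (2.1) gives, with $dv=\theta\wedge d\theta$ and $d\phi(E_l)=(E_lw)\dot\gamma(w)$,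
$$\frac d{d\epsilon}\Big|_0E(\phi_\epsilon)=\int\sum_l\langle\nabla_{E_l}W,\dot\gamma(w)\rangle E_lw\,dv=\int\sum_lE_l\langle W,\dot\gamma(w)\rangle\,E_lw\,dv,$$
because $\nabla_{E_l}(\dot\gamma(w))=(E_lw)(\nabla_{\dot\gamma}\dot\gamma)(w)=0$. The integrand does not depend on the frame. By the formulas in the proof of Lemma 1, the last integral is $\int A\nabla w\cdot\nabla\eta\,dx\,dy\,dt$ with $\eta=\langle W,\dot\gamma(w)\rangle\in C_c^\infty(M)$, and it vanishes by (5.3). So $\gamma(cu)$ and the constant map $\gamma(0)$ are subelliptic harmonic; they coincide for $x<0$, and they differ because $\gamma$ is injective. This proves Theorem 1. $\blacksquare$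

## 6. The compact Heisenberg nilmanifold

For compact $M$ a Euclidean target cannot work: if $u:M\to\mathbb R^m$ is subelliptic harmonic, the variation $u+\epsilon u$ gives $\int\operatorname{trace}_{G_\theta}\langle du,du\rangle\,\theta\wedge(d\theta)^n=0$, so $du|_{H(M)}=0$. Brackets of sections of $H(M)$ span $TM$ together with $H(M)$, and $M$ is connected, so $u$ is constant; the conjecture holds trivially in that case. And for $n\ge2$ the structure $J$ has to satisfy an involutivity condition, so the free choice of $A$ in Lemma 1 is not available. For Theorem 2 we therefore keep the standard CR structure on the source and put the freedom into the metric of the target.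

On $\mathbb R^{2n+1}\ni(x_a,y_a,t)_{1\le a\le n}$ let $X_a=\partial_{x_a}$, $Y_a=\partial_{y_a}+x_a\partial_t$, $T=\partial_t$. The only nonzero brackets are $[X_a,Y_a]=T$ (and $[Y_a,X_a]=-T$). Let $\Gamma$ be generated by $y_a\mapsto y_a+2\pi$, $t\mapsto t+2\pi$, and $\tau_a:(x_a,t)\mapsto(x_a+1,t+y_a)$. Its elements are the maps
$$(x,y,t)\mapsto(x+\mathbf m,\;y+2\pi\mathbf p,\;t+\mathbf m\cdot y+2\pi l),\qquad\mathbf m,\mathbf p\in\mathbb Z^n,\ l\in\mathbb Z;$$
composing with $(\mathbf m',\mathbf p',l')$ gives $(\mathbf m+\mathbf m',\mathbf p+\mathbf p',l+l'+\mathbf m'\cdot\mathbf p)$. So $\Gamma$ acts freely and properly discontinuously with compact fundamental domain $[0,1]^n\times[0,2\pi]^{n+1}$. It preserves $X_a$ and $T$, and it preserves $Y_a$: the image of $\partial_{y_a}+x_a\partial_t$ is $\partial_{y_a}+(x_a+\mathbf m_a)\partial_t$, which is $Y_a$ at the image point. Hence $M=\mathbb R^{2n+1}/\Gamma$ is compact and connected and carries $X_a,Y_a,T$.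

Put $\theta=dt-\sum x_ady_a$, $JX_a=-Y_a$, $JY_a=X_a$. As in Section 2, $d\theta(X_a,Y_b)=-\delta_{ab}$ and the $X_a,Y_a$ are $G_\theta$-orthonormal. $T_{1,0}=\operatorname{span}(X_a+iY_a)$ is involutive since $[X_a+iY_a,X_b+iY_b]=i\delta_{ab}T-i\delta_{ab}T=0$. The volume $\theta\wedge(d\theta)^n$ is a constant multiple of Lebesgue measure; below, $\int$ is taken with respect to it. Let
$$(E_i)_{i=1}^{2n}=(X_1,Y_1,\dots,X_n,Y_n),\quad E_0=T,\quad L=\sum_{i\ge1}E_i^2 .$$
All $E_i$ are divergence free. Let $g_0$ be the metric on $M$ making $E_0,\dots,E_{2n}$ orthonormal. **Sums over $i$ run over $1,\dots,2n$.**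

We need one symmetry. The map $R:(x_1,y_1)\mapsto(-x_1,-y_1)$ (identity on the other coordinates) sends $X_1,Y_1$ to $-X_1,-Y_1$ and fixes the other $E_i$. It normalizes $\Gamma$: for instance $R\tau_1R$ sends $(x_1,y_1,t)$ to $(x_1-1,y_1,t-y_1)$, so $R\tau_1R=\tau_1^{-1}$. So $R$ acts on $M$ and preserves $\theta,J,g_0$ and $L$.

## 7. Graphs over $M$ and their critical point equations

Let $q=2^{n+1}$. Let $Q_p:\mathbb R^q\times\mathbb R^q\to\operatorname{Sym}^2T_p^*M$ be symmetric bilinear, smooth in $p\in M$, and let $\zeta$ be a smooth cutoff, $0\le\zeta\le1$, with $\zeta(r)=1$ for $r\le\delta$ and $\zeta(r)=0$ for $r\ge2\delta$. On $N=M\times\mathbb R^q$, with $z\in\mathbb R^q$, put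
$$g=g_0+\zeta(|z|)\,Q(z,z)+|dz|^2 .$$
Since $|Q(z,z)|\le C|z|^2g_0$, for $\delta$ small (depending on $Q$) $g\ge\frac12g_0+|dz|^2$, so $g$ is a complete Riemannian metric. Let $V=\sum_iQ(\cdot,\cdot)(E_i,E_i)$, a symmetric $q\times q$ matrix function on $M$. For a symmetric 2-tensor $h$ on $M$ put $h_{ij}=h(E_i,E_j)$ and
$$\tau_j(h)=E_j\Big(\sum_ih_{ii}\Big)-2\sum_ih([E_j,E_i],E_i)-2\sum_iE_ih_{ij},\qquad0\le j\le2n.$$

**Lemma 3.** Let $u:M\to\mathbb R^q$ with $|u|<\delta$, and suppose

* (i) $Lu=Vu$;
* (ii) $\tau_j(h)=0$ for all $j$, where $h=g_0+Q(u,u)+\langle du,du\rangle$.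

Then $\phi=(\mathrm{id},u):M\to(N,g)$ is subelliptic harmonic.

*Proof.* Note $h=\phi^*g$. By (2.1) the first variation is linear in the variation field $W$ and depends only on $W$. Every $W$ along $\phi$ is uniquely $d\phi(\xi)+(0,w)$, because $d\phi(\xi)=(\xi,du(\xi))$. So we test the two kinds separately, with convenient variations.

For $(0,w)$ use $(\mathrm{id},u+\epsilon w)$, which keeps $|u+\epsilon w|<\delta$ for small $\epsilon$. The derivative of the energy is
$$\int\sum_i\big\{Q(u,w)(E_i,E_i)+\langle E_iu,E_iw\rangle\big\}=\int\langle Vu-Lu,w\rangle=0 .$$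

For $d\phi(\xi)$ use $\phi\circ\Phi_\epsilon$ with $\Phi$ the flow of $\xi$. The pullback of $g$ is $\Phi_\epsilon^*h$, and the derivative is $\frac12\int\sum_i(\mathcal L_\xi h)(E_i,E_i)$. Let $\xi=aE_j$. Then $(\mathcal L_\xi h)(E_i,E_i)=\xi(h_{ii})-2h([\xi,E_i],E_i)$ and $[\xi,E_i]=a[E_j,E_i]-(E_ia)E_j$, so
$$\sum_i(\mathcal L_\xi h)(E_i,E_i)=aE_j\sum_ih_{ii}-2a\sum_ih([E_j,E_i],E_i)+2\sum_i(E_ia)h_{ij},$$
whose integral is $\int a\,\tau_j(h)=0$, by partial integration in the last term. The $E_j$ form a global frame, so this covers all $\xi$. $\square$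

Now simplify (ii). The expression $\tau_j$ is linear in $h$, and $\tau_j(g_0)=0$ because the components of $g_0$ are constant and $[E_j,E_i]\in\operatorname{span}T\perp E_i$. Write
$$K=Lu .$$
For $h=\langle du,du\rangle$,
$$\tau_j=2\sum_i\langle E_jE_iu,E_iu\rangle-2\sum_i\langle[E_j,E_i]u,E_iu\rangle-2\langle K,E_ju\rangle-2\sum_i\langle E_iu,E_iE_ju\rangle=-2\langle K,E_ju\rangle .$$
So with $S=Q(u,u)$, condition (ii) reads
$$\tau_j(S)=2\langle E_ju,K\rangle,\qquad0\le j\le2n. \tag{7.1}$$
For $u=0$, (i) and (7.1) hold: $\psi=(\mathrm{id},0)$ is always subelliptic harmonic. Also, for fixed $Q$, (i) is linear in $u$ and both sides of (7.1) are quadratic in $u$; so if $u$ satisfies (i) and (ii), then so does every multiple $\epsilon'u$. Thus we may construct $u$ and $Q$ first, then fix $\delta$, and finally scale $u$ to get $|u|<\delta$.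

It remains to find a $u$ that vanishes on an open set but not everywhere, and a smooth $Q$ with $Vu=Lu$ and (7.1).

## 8. Reduction to one scalar equation

Given $u$, we regard the tensor $S$ as unknown, and later reconstruct $Q$ from $S$. There are $2n+1$ equations (7.1).

**Step 1: solve all but one equation by definition.** Write $X=X_1$, $Y=Y_1$, $m=\langle u,K\rangle$. Take real functions $c,d$ and set
$$S(X,X)=\tfrac12(m-d),\quad S(Y,Y)=\tfrac12(m+d),\quad S(X,Y)=c,$$
all other horizontal components and $S(T,T)$ zero, and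
$$\begin{aligned}S(T,Y_a)&=\tfrac12X_am-\textstyle\sum_iE_iS(E_i,X_a)-\langle X_au,K\rangle,\\S(T,X_a)&=-\tfrac12Y_am+\textstyle\sum_iE_iS(E_i,Y_a)+\langle Y_au,K\rangle.\end{aligned}\tag{8.1}$$
Then $\sum_iS_{ii}=m$. For $E_j=X_a$ the only nonzero bracket $[X_a,E_i]$ is $[X_a,Y_a]=T$, and for $E_j=Y_a$ it is $[Y_a,X_a]=-T$. So the equations (7.1) for $j\ge1$ are
$$\begin{aligned}X_am-2S(T,Y_a)-2\textstyle\sum_iE_iS(E_i,X_a)&=2\langle X_au,K\rangle,\\Y_am+2S(T,X_a)-2\textstyle\sum_iE_iS(E_i,Y_a)&=2\langle Y_au,K\rangle,\end{aligned}$$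
and they hold by (8.1).

**Step 2: the remaining equation, $j=0$.** It reads $Tm-2\sum_iE_iS(E_i,T)=2\langle Tu,K\rangle$. We have $\sum_iE_iS(E_i,Y)=Xc+\frac12Y(m+d)$ and $\sum_iE_iS(E_i,X)=\frac12X(m-d)+Yc$, and the corresponding sums for $X_a,Y_a$, $a\ge2$, vanish. With
$$\Omega(u,K)=\sum_a\big(X_a\langle Y_au,K\rangle-Y_a\langle X_au,K\rangle\big)$$
and $-\frac12\sum_a[X_a,Y_a]m=-\frac n2Tm$, (8.1) gives
$$\begin{aligned}\sum_a\big(X_aS(T,X_a)+Y_aS(T,Y_a)\big)&=-\tfrac n2Tm+\Omega+X\big(Xc+\tfrac12Y(m+d)\big)-Y\big(\tfrac12X(m-d)+Yc\big)\\&=-\tfrac n2Tm+\Omega+(X^2-Y^2)c+\tfrac12(XY+YX)d+\tfrac12Tm .\end{aligned}$$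
Inserting this, the equation $j=0$ is equivalent to
$$2(X^2-Y^2)c+(XY+YX)d=\rho(u,K):=nT\langle u,K\rangle-2\Omega(u,K)-2\langle Tu,K\rangle. \tag{8.2}$$
Here $\rho(\cdot,\cdot)$ is bilinear and is defined for any pair of vector-valued functions.

**Step 3: recover $Q$.** Given such an $S$, at points where $u\ne0$ set $K^\perp=K-\langle K,u\rangle u/|u|^2$, $\beta=\frac1{2n}\sum_iE_i^*\otimes E_i^*$ (dual coframe), and
$$Q^{\alpha\gamma}=S\,\frac{u_\alpha u_\gamma}{|u|^4}+\beta\,\frac{K^\perp_\alpha u_\gamma+u_\alpha K^\perp_\gamma}{|u|^2}. \tag{8.3}$$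
As $K^\perp\perp u$, $Q(u,u)=S$. As $\sum_iS_{ii}=m$ and $\sum_i\beta(E_i,E_i)=1$, $Vu=m\,u/|u|^2+K^\perp=K=Lu$. So:

> (i) and (ii) hold on every open set where $u\ne0$, $S$ is as in Step 1 with (8.2), and $Q$ is given by (8.3); and on every open set where $Q=0$ and $K=0$.

Pointwise, (8.3) is unchanged under $(u,K,S)\mapsto(\lambda u,\lambda K,\lambda^2S)$, $\lambda>0$. As in Theorem 1, this homogeneity will let us divide by the dominant wave.

## 9. Waves on the nilmanifold

Two things change with respect to Section 5. The waves must be invariant under $\Gamma$ in the variables of index $a\ge2$; and they must have no zeros, since (8.3) divides by $|u|$. Vector-valued waves achieve the second.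

**Step 1: Gaussian sums without common zeros.** Let $\ell_k=2k^4$, so $\Lambda_k=\ell_k^2$. For $\nu\in\{0,1\}$ let
$$G_\nu(\xi,\eta)=\sum_{p\equiv\nu\,(2)}e^{ip\eta}e^{-(p-\xi)^2/2}.$$
For even $\ell$, shifting $p$ by $\ell$ gives
$$G_\nu(\xi+\ell,\eta)=e^{i\ell\eta}G_\nu(\xi,\eta). \tag{9.1}$$
Each $\xi$ is within $\frac12$ of some integer; let $\nu$ be its parity. The other $p$ of that parity have distance at least $2h-\frac12$ from $\xi$, $h=1,2,\dots$, at most two for each $h$. So
$$|G_\nu|\ge e^{-1/8}-2\sum_{h\ge1}e^{-(2h-1/2)^2/2}>0.88-0.67>\tfrac15$$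
(the first terms of the sum are $e^{-9/8}<0.325$ and $e^{-49/8}<0.003$, and the rest is below $0.0001$). Hence $\max_\nu|G_\nu|\ge\frac15$ everywhere.

**Step 2: the waves.** In the slab $0<x_1<1$ set
$$x=x_1-\tfrac14,\qquad\mu_k=4k^7+k^8,\qquad\vartheta_k=\mu_ky_1-\Lambda_kt,$$
so $Y_1\vartheta_k=\mu_k-\Lambda_kx_1=4k^7-4k^8x=s_k(x)$. Put
$$\mathcal U_k=\Big(e^{i\vartheta_k}\prod_{a=2}^nG_{\nu_a}(\ell_kx_a,\ell_ky_a)\Big)_{\nu\in\{0,1\}^{n-1}}\in\mathbb C^{2^{n-1}}=\mathbb R^{2^n}.$$
(For $n=1$ this is just $e^{i\vartheta_k}\in\mathbb C$.) $\mathcal U_k$ is invariant under $y_a\mapsto y_a+2\pi$ and $t\mapsto t+2\pi$, since all frequencies are integers. It is invariant under $\tau_a$, $a\ge2$: by (9.1) the Gaussian sum gains the factor $e^{i\ell_k\cdot\ell_ky_a}=e^{i\Lambda_ky_a}$, which cancels the factor $e^{-i\Lambda_ky_a}$ coming from $t\mapsto t+y_a$. These maps generate the subgroup of $\Gamma$ preserving the slab, and no other element of $\Gamma$ maps a point of the slab into the slab; so $\mathcal U_k$ lives on the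 open subset $\{0<x_1<1\}$ of $M$.

**Step 3: derivatives.** For $g=e^{-i\Lambda t}e^{ip\ell y}e^{-(p-\ell x)^2/2}$ with $\Lambda=\ell^2$ and, here only, $(x,y)=(x_a,y_a)$:
$$X_ag=\ell(p-\ell x)g,\qquad Y_ag=(ip\ell-i\Lambda x)g=i\ell(p-\ell x)g,$$
hence $X_a^2g=(-\ell^2+\ell^2(p-\ell x)^2)g$, $Y_a^2g=-\ell^2(p-\ell x)^2g$, and $(X_a^2+Y_a^2)g=-\Lambda g$. There are $\kappa=n-1$ indices $a\ge2$. Therefore, for functions $a(x_1)$,
$$X_1\mathcal U_k=0,\quad Y_1\mathcal U_k=is_k\mathcal U_k,\quad T\mathcal U_k=-i\Lambda_k\mathcal U_k,\quad L(a\,\mathcal U_k)=\big(a''-(s_k^2+\kappa\Lambda_k)a\big)\mathcal U_k. \tag{9.2}$$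
In particular $L(v_k\,\mathcal U_k)=0$; this is why $\kappa\Lambda_k$ was put into the equation for $v_k$. Moreover
$$|\mathcal U_k|^2=\prod_{a\ge2}\sum_\nu|G_\nu(\ell_kx_a,\ell_ky_a)|^2\ge25^{-(n-1)}. \tag{9.3}$$
$\mathcal U_k$ is tame over $x\in J_k$. Derivatives by $X_a,Y_a$, $a\ge2$, produce powers of $\ell_k$ times sums $\sum_pP(p-\xi)e^{ip\eta}e^{-(p-\xi)^2/2}$ with polynomials $P$ depending only on the derivative taken, and these are bounded uniformly in $(\xi,\eta)$. The fields $X_1,Y_1,T$ commute with those $X_a,Y_a$ and act by (9.2).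

**Step 4: a single wave gives no obstruction.** *If $a,b$ are real functions of $x_1$, then $\rho(a\,\mathcal U_k,b\,\mathcal U_k)=0$.* Since $\langle i\,\mathcal U_k,\mathcal U_k\rangle=0$, (9.2) gives $T|\mathcal U_k|^2=Y_1|\mathcal U_k|^2=0$. So $T\langle a\,\mathcal U_k,b\,\mathcal U_k\rangle=0$ and $\langle T(a\,\mathcal U_k),b\,\mathcal U_k\rangle=0$. The term of $\Omega$ of index $1$ is $X_1(0)-Y_1(a'b|\mathcal U_k|^2)=0$. For an index $a'\ge2$, since $\langle E\,\mathcal U_k,\mathcal U_k\rangle=\frac12E|\mathcal U_k|^2$, the term is $ab\cdot\frac12[X_{a'},Y_{a'}]|\mathcal U_k|^2=ab\cdot\frac12T|\mathcal U_k|^2=0$.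

## 10. The map $u$, and the middle of the slab

**Step 1: define $u$.** Take $k_0$ so large that $b+\varepsilon_{k_0-1}<\frac18$, where $b=x_{k_0-1}$. Keep $v_{k_0}$, the solution on $J_{k_0}$, up to $x=b+\frac12\varepsilon_{k_0-1}$, and extend it smoothly to larger $x$ so that it is positive for $x\le\frac14$, $\ge0$ everywhere, and $0$ for $x\ge\frac38$. (Interpolate on $[b+\frac12\varepsilon_{k_0-1},b+\varepsilon_{k_0-1}]$ between the solution and a fixed nonnegative function that is positive for $x\le\frac14$ and $0$ for $x\ge\frac38$.) Put $\chi_{k_0}=1$ there. Define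
$$u^+=\sum_{k\ge k_0}\chi_kv_k\,\mathcal U_k\ \ (x=x_1-\tfrac14>0),\qquad u^+=0\ \text{ elsewhere},\qquad u^-=u^+\circ R,\qquad u=(u^+,u^-)\in\mathbb R^q .$$
Frame derivatives of $\chi_kv_k\,\mathcal U_k$ are $v_k$ times tame functions, so by (4.3) and (T5) $u^+$ is smooth on $M$. It is supported in $x_1\in[\frac14,\frac58]$ mod $1$. Since $R$ sends $x_1$ to $-x_1\equiv1-x_1$, $u^-$ is supported in $x_1\in[\frac38,\frac34]$ mod $1$. Thus $u=0$ on $\{|x_1|<\frac14\}$ (mod $1$), and $u\ne0$ at $x_1=\frac12$. The mirror image $u^-$ is there so that $u$ does not vanish while $u^+$ is being switched off on the far side.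

**Step 2: the middle region $\frac14+b\le x_1\le\frac34-b$.** Here $u^+=v_{k_0}\mathcal U_{k_0}$ and $Lu^+=w\,\mathcal U_{k_0}$ with a real function $w=w(x_1)$, by (9.2); and $u^-$, $Lu^-$ are their compositions with $R$. For $x_1\le\frac12$ we have $x\le\frac14$, so $u^+\ne0$; for $x_1\ge\frac12$, $u^-\ne0$. So $u\ne0$ throughout. With $K=(K^+,K^-)$,
$$\rho(u,K)=\rho(u^+,K^+)+\rho(u^-,K^-).$$
Also $\rho(\cdot\circ R,\cdot\circ R)=\rho(\cdot,\cdot)\circ R$, since each term of $\rho$ contains $X_1,Y_1$ either not at all or both once. By Step 4 of Section 9, $\rho(u,K)=0$. So (8.2) holds with $c=d=0$. The resulting $S$ from (8.1) and $Q$ from (8.3) are smooth, and they vanish on open sets where $K=0$. In particular they vanish near the ends: for $x_1\in[\frac14+b,\frac14+b+\frac12\varepsilon_{k_0-1}]$ the profile $v_{k_0}$ still solves its equation, so $Lu^+=0$; and $x_1<\frac38$, so $u^-=0$. At the other end the situation is symmetric.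

## 11. The cutoff zones: two unknowns, one equation, no integration

**The left region $\frac14<x_1<\frac14+b$.** Here $u^-=0$, and by (9.2) and the equation for $v_k$
$$K^+=\sum_kw_k\,\mathcal U_k,\qquad w_k=(\chi_k''+2\chi_k'r_k)v_k .$$
Outside the sets $\{x\in D_{k,j}\}$ we have $K=0$; put $S=0$, $Q=0$ there. Over $D_{k,j}$, where $\chi_j=1$,
$$u^+=v_j\,\mathcal U_j+\chi_kv_k\,\mathcal U_k,\qquad K^+=w_k\,\mathcal U_k .$$
By bilinearity and Step 4 of Section 9, $\rho(u,K)=\rho(v_j\,\mathcal U_j,w_k\,\mathcal U_k)$: only the interaction of the two waves remains. We have to solve (8.2) with this right-hand side by $c,d$ that are supported in the same zone.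

**Step 1: the class of functions with the interaction phase.** Let
$$\sigma=s_j-s_k,\qquad\lambda=\Lambda_k-\Lambda_j=\sigma',$$
and let $\mathcal F$ be the set of complex functions $f$ over this zone with $Tf=i\lambda f$, $Y_1f=i\sigma f$. It is stable under multiplication by functions of $x_1$, and under $T,Y_1,X_a,Y_a$ ($a\ge2$), because these operators commute with $T$ and $Y_1$ and annihilate functions of $x_1$. It is also stable under $X_1$: $TX_1f=i\lambda X_1f$, and
$$Y_1X_1f=X_1Y_1f-Tf=X_1(i\sigma f)-i\lambda f=i\sigma X_1f,$$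
since $\sigma'=\lambda$.

**Step 2: the right-hand side lies in $\operatorname{Re}\mathcal F$.** Let $(\cdot,\cdot)$ be the Hermitian product, linear in the first slot, so $\langle\cdot,\cdot\rangle=\operatorname{Re}(\cdot,\cdot)$. By (9.2), $T(\mathcal U_j,\mathcal U_k)=(-i\Lambda_j+i\Lambda_k)(\mathcal U_j,\mathcal U_k)$ and $Y_1(\mathcal U_j,\mathcal U_k)=i(s_j-s_k)(\mathcal U_j,\mathcal U_k)$. The same holds with $E\,\mathcal U_j$ in place of $\mathcal U_j$ for $E=X_a,Y_a$, $a\ge2$, as $E$ commutes with $T,Y_1$ and annihilates $s_j$. So $(E\,\mathcal U_j,\mathcal U_k)\in\mathcal F$ for $E\in\{\mathrm{id},X_a,Y_a:a\ge2\}$. Replacing $\langle\cdot,\cdot\rangle$ by $(\cdot,\cdot)$ in the definition of $\rho$ and using (9.2), we get $\rho(v_j\,\mathcal U_j,w_k\,\mathcal U_k)=\operatorname{Re}f$ with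
$$\begin{aligned}f={}&nT\big(v_jw_k(\mathcal U_j,\mathcal U_k)\big)-2X_1\big(is_jv_jw_k(\mathcal U_j,\mathcal U_k)\big)+2Y_1\big(r_jv_jw_k(\mathcal U_j,\mathcal U_k)\big)\\&-2v_jw_k\sum_{a\ge2}\big(X_a(Y_a\mathcal U_j,\mathcal U_k)-Y_a(X_a\mathcal U_j,\mathcal U_k)\big)+2i\Lambda_jv_jw_k(\mathcal U_j,\mathcal U_k)\ \in\mathcal F .\end{aligned}$$
Moreover $\operatorname{supp}f\subset\operatorname{supp}\chi_k'$. Since $v_jw_k/v_j^2=(\chi_k''+2\chi_k'r_k)\,v_k/v_j$ is negligible, $f/v_j^2$ is negligible by (T1) and (T4).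

**Step 3: what one unknown alone would cost.** For $C,D\in\mathcal F$, since $Y_1$ acts as $i\sigma$ on $\mathcal F$,
$$(X^2-Y^2)C=X^2C+\sigma^2C,\qquad(XY+YX)D=X(i\sigma D)+i\sigma XD=i(2\sigma X+\lambda)D. \tag{11.1}$$
If we take $d=0$ and seek $c=\operatorname{Re}C$, we face $2(X^2+\sigma^2)C=f$, a second-order ODE along each $X$-line. A solution supported in the zone exists only if $\int fh\,dx_1=0$ for both solutions $h$ of $h''+\sigma^2h=0$ (integrate by parts). If we take $c=0$, we face $i(2\sigma X+\lambda)D=f$, that is $\big(|\sigma|^{1/2}D\big)'=-\frac i{2\sigma}|\sigma|^{1/2}f$, and a solution supported in the zone exists only if $\int|\sigma|^{1/2}\sigma^{-1}f\,dx_1=0$. We cannot arrange these conditions. With both unknowns we can avoid integration: let $D$ be a first-order expression in $C$, chosen so that all derivatives of $C$ cancel in the sum.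

**Step 4: the algebraic solution.** Try $D=i(\alpha\,XC+\beta_1C)$ with functions $\alpha,\beta_1$ of $x_1$. As $\lambda$ is constant over the zone,
$$(XY+YX)D=-\Big(2\sigma\alpha\,X^2C+(2\sigma\alpha'+2\sigma\beta_1+\lambda\alpha)\,XC+(2\sigma\beta_1'+\lambda\beta_1)\,C\Big).$$
To cancel $2X^2C$ we need $\alpha=1/\sigma$, so $\alpha'=-\lambda/\sigma^2$. Killing the coefficient of $XC$ then requires $2\sigma\beta_1=\frac{2\lambda}\sigma-\frac\lambda\sigma$, that is $\beta_1=\frac\lambda{2\sigma^2}$. The last coefficient becomes $-\frac{2\lambda^2}{\sigma^2}+\frac{\lambda^2}{2\sigma^2}=-\frac{3\lambda^2}{2\sigma^2}$. So put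
$$C=\frac f{2\sigma^2+\frac{3\lambda^2}{2\sigma^2}},\qquad D=i\Big(\frac{XC}\sigma+\frac{\lambda\,C}{2\sigma^2}\Big),\qquad c=\operatorname{Re}C,\quad d=\operatorname{Re}D .$$
Here $\sigma\ne0$ by (4.4), and $C,D\in\mathcal F$ by Step 1. By (11.1) and the computation just made,
$$2(X^2-Y^2)C+(XY+YX)D=2X^2C+2\sigma^2C-2X^2C+\frac{3\lambda^2}{2\sigma^2}C=f .$$
The operators are real, so taking real parts gives (8.2). Both $c$ and $d$ are supported over $\operatorname{supp}\chi_k'$.

**Step 5: $Q$ is smooth up to $x_1=\frac14$.** By (4.4) and (T2), $1/\sigma$ is tame, and then so is the reciprocal of $2\sigma^2+\frac{3\lambda^2}{2\sigma^2}\ge2\sigma^2$. So $c/v_j^2$ and $d/v_j^2$ are negligible, by (T1) and (T4). Next, $u^+/v_j=\mathcal U_j+\chi_k\frac{v_k}{v_j}\mathcal U_k$ is tame, and so is $E_iu/v_j=E_i(u/v_j)+(E_i\log v_j)\,u/v_j$, while $K^+/v_j=(\chi_k''+2\chi_k'r_k)\frac{v_k}{v_j}\mathcal U_k$ is negligible. So $m/v_j^2$ and $\langle E_iu,K\rangle/v_j^2$ are negligible, and by (8.1) and (T4) all frame components of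 $S/v_j^2$ are negligible. By (9.3), for $k_0$ large,
$$\frac{|u|}{v_j}\ge5^{-(n-1)}-\frac{v_k}{v_j}|\mathcal U_k|\ge\tfrac12\,5^{-(n-1)} .$$
Define $Q$ over $D_{k,j}$ by (8.3). Applying (8.3) to $(u/v_j,K/v_j,S/v_j^2)$ gives the same $Q$, and by (T2) it shows that the frame components of $Q$ are negligible. As $K$ and $S$ are supported over $\operatorname{supp}\chi_k'\subset\operatorname{int}D_{k,j}$, so is $Q$; hence $Q$ extends smoothly by $0$ within the left region, and by (T5) smoothly by $0$ to $x_1\le\frac14$. Near $x_1=\frac14+b$ it is $0$, since the zone farthest to the right ends at $x=x_{k_0}+\varepsilon_{k_0}<b$; so it matches the middle region.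

**Step 6: the right region $\frac34-b<x_1<\frac34$ and the rest.** Transport $S,Q$ from the left region by $R$, exchanging the two factors $\mathbb R^{2^n}$ of $\mathbb R^q$. Since $u\circ R=(u^+\circ R,u^+)$ is $u$ with the two factors exchanged, and $R$ maps each $E_i$ to $\pm E_i$, conditions (i) and (ii) are preserved. The matching at $x_1=\frac34-b$ and at $x_1=\frac34$ follows from that on the left. On $|x_1|\le\frac14$ (mod $1$) put $Q=0$; there $u=0$.

**Step 7: conclusion.** $Q$ is smooth on $M$. By the criterion at the end of Section 8, (i) and (ii) hold on the interiors of the pieces: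

* in the middle region, where $u\ne0$ and (8.2) holds with $c=d=0$;
* over the $D_{k,j}$, where $u\ne0$ and (8.2) holds by Step 4, and over their mirror images;
* elsewhere, where $Q=0$ and $K=0$.

The union of these open sets is dense, so (i) and (ii) hold everywhere by continuity. Fix $\delta$ for this $Q$, and scale $u$ so that $|u|<\delta$; (i) and (ii) persist, as noted after (7.1). By Lemma 3, $\phi=(\mathrm{id},u)$ and $\psi=(\mathrm{id},0)$ are subelliptic harmonic maps $M\to(N,g)$, and $g$ is complete. They are embeddings, being graphs over a compact manifold, and they are homotopic via $(\mathrm{id},\lambda u)$, $0\le\lambda\le1$. They agree on the nonempty open set $\{|x_1|<\frac14\}$ and differ at $x_1=\frac12$. This proves Theorem 2. $\blacksquare$
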